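\title{A regular Banach algebra that is not spectrally separable}

\begin{abstract}
A unital commutative Banach algebra is spectrally separable if for any two distinct characters $\varphi,\psi$ there are elements $a,b$ with $ab=0$, $\varphi(a)\neq0$ and $\psi(b)\neq0$. Such an algebra is regular, and the converse holds in the semisimple case. We show that the converse fails in general. For every nonempty compact metric space $K$ we construct a regular algebra with character space $K$ and Gelfand transforms $\operatorname{Lip}(K)$ in which $ab=0$ forces, on each component of $K$, one of $\hat a,\hat b$ to vanish identically. For connected $K$ a quotient with the same transforms is an integral domain. The algebra is a completion of an algebra of power series in infinitely many variables, in a norm that makes the series vanishing on a copy of $K$ quasinilpotent, but so slowly that an identity theorem for Taylor expansions survives.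
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, \emph{algebra} means complex, commutative, unital Banach algebra. A \emph{character} of an algebra $A$ is a nonzero multiplicative linear functional $\chi\colon A\to\mathbb C$; it satisfies $\chi(1)=1$ and $|\chi(a)|\le\|a\|$. The set $\Sigma(A)$ of characters carries the Gelfand topology, the weakest topology in which all Gelfand transforms $\hat a(\chi)=\chi(a)$ are continuous, and it is compact and Hausdorff. The radical is $\operatorname{Rad}(A)=\{a:\hat a=0\}$. By the spectral radius formula $\max|\hat a|=\lim_n\|a^n\|^{1/n}$ it consists of the \emph{quasinilpotent} elements, those with $\|a^n\|^{1/n}\to0$. The algebra is \emph{semisimple} if $\operatorname{Rad}(A)=0$.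

\begin{definition}
An algebra $A$ is
\begin{itemize}
\item \emph{regular} if for every closed set $F\subseteq\Sigma(A)$ and every $\varphi\in\Sigma(A)\setminus F$ there is $a\in A$ with $\hat a|_F=0$ and $\varphi(a)\neq0$;
\item \emph{spectrally separable} if for all $\varphi\neq\psi$ in $\Sigma(A)$ there are $a,b\in A$ with $ab=0$, $\varphi(a)\neq0$ and $\psi(b)\neq0$.
\end{itemize}
We write $\operatorname{Reg}(A)$ for the largest closed regular subalgebra of $A$ containing $1$, and $\operatorname{Sep}(A)$ for the largest closed spectrally separable subalgebra of $A$ containing $1$.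
\end{definition}

Both largest subalgebras are known to exist. We do not rely on this, because for the algebra constructed below both are identified directly.

Regularity says that $A$ has bump functions; it is a property of the Gelfand transforms alone and does not see the radical. Spectral separability asks that two bumps with disjoint supports have product zero \emph{in $A$}. The second property implies the first. Indeed, let $A$ be spectrally separable, $F$ closed and $\varphi\notin F$. For $\psi\in F$ take $a_\psi b_\psi=0$ with $\varphi(a_\psi)\neq0\neq\psi(b_\psi)$. Finitely many of the open sets $\{\hat b_\psi\neq0\}$ cover $F$, and $\hat a_\psi$ vanishes on $\{\hat b_\psi\neq0\}$, so the product $a$ of the corresponding $a_\psi$ has $\hat a|_F=0$ and $\varphi(a)\neq0$. Hence $\operatorname{Sep}(A)\subseteq\operatorname{Reg}(A)$ for every $A$.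

In the other direction, let $A$ be regular and $\varphi\neq\psi$. Choose disjoint open sets $V\ni\varphi$ and $W\ni\psi$, and by regularity $a,b\in A$ with $\hat a=0$ off $V$, $\hat b=0$ off $W$, $\varphi(a)\neq0$, $\psi(b)\neq0$. Then $\hat a\hat b=0$, that is,
\begin{equation}\label{eq:radprod}
ab\in\operatorname{Rad}(A),\qquad \varphi(a)\neq0,\qquad \psi(b)\neq0 .
\end{equation}
So a semisimple regular algebra is spectrally separable. A closed subalgebra of a semisimple algebra has no nonzero quasinilpotent elements, hence is semisimple, and therefore $\operatorname{Reg}(A)=\operatorname{Sep}(A)$ for semisimple $A$. In general one is left with a lifting problem: can $a$ and $b$ in \eqref{eq:radprod} be chosen so that the product is exactly $0$? There is much freedom, since the bumps may be shrunk, raised to powers and changed by elements of the radical, and the related relation $q^2=q$ does lift, by Shilov's idempotent theorem. One might therefore guess that the answer is yes. The question is posed in \cite{source}: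

\begin{quote}
\emph{Is every regular algebra spectrally separable? Equivalently, is $\operatorname{Reg}(A)=\operatorname{Sep}(A)$ for every algebra $A$?}
\end{quote}

The two forms are equivalent: if the first has a positive answer, then $\operatorname{Reg}(A)$ is spectrally separable and so lies in $\operatorname{Sep}(A)$; if the second has, then a regular $A$ equals $\operatorname{Reg}(A)=\operatorname{Sep}(A)$. The answer is no. For a compact metric space $(K,d)$ let $\operatorname{Lip}(K)$ be the set of complex Lipschitz functions on $K$. A \emph{component} of $K$ is a maximal connected subset.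

\begin{theorem}\label{thm:main}
Let $(K,d)$ be a nonempty compact metric space. There is a unital commutative regular Banach algebra $A$ with $\Sigma(A)\cong K$ and $\{\hat a:a\in A\}=\operatorname{Lip}(K)$ that has the following property: if $a,b\in A$, $ab=0$, and $C$ is a component of $K$, then $\hat a|_C=0$ or $\hat b|_C=0$.
\end{theorem}

\begin{corollary}\label{cor:answer}
There is a unital commutative regular Banach algebra $A$ with $\Sigma(A)\cong[0,1]$ that is not spectrally separable. For it, $\operatorname{Reg}(A)=A\neq\operatorname{Sep}(A)$.
\end{corollary}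

\begin{proof}
Take $K=[0,1]$ in Theorem~\ref{thm:main}. If $ab=0$, then $\hat a$ or $\hat b$ vanishes on all of $[0,1]$, so $\varphi(a)\neq0\neq\psi(b)$ is impossible for any two characters $\varphi,\psi$.
\end{proof}

The second theorem describes this algebra further and marks the boundary between the positive and the negative cases.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] For the algebra $A$ constructed in the proof of Theorem~\ref{thm:main}, $\operatorname{Reg}(A)=A$ and
\[\operatorname{Sep}(A)=\{a\in A:\hat a\text{ is constant on each component of }K\}.\]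
If $K$ is connected, then $\operatorname{Sep}(A)=\mathbb C1+\operatorname{Rad}(A)$.
\item[(2)] If $K$ is a nonempty connected compact metric space, there is a unital commutative regular Banach algebra $A'$ with $\Sigma(A')\cong K$ and $\{\hat a:a\in A'\}=\operatorname{Lip}(K)$ that is an integral domain.
\item[(3)] For a nonempty compact metrizable space $K$ the following are equivalent: \textup{(i)} every unital commutative regular Banach algebra with character space homeomorphic to $K$ is spectrally separable; \textup{(ii)} $K$ is totally disconnected. The implication \textup{(ii)}$\Rightarrow$\textup{(i)} holds for all compact Hausdorff $K$.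
\item[(4)] If $A$ is a unital commutative regular Banach algebra and every element of $\operatorname{Rad}(A)$ is nilpotent, then $A$ is spectrally separable.
\end{enumerate}
\end{theorem}

We make no claim about (i)$\Rightarrow$(ii) for non-metrizable $K$.

Section~\ref{sec:positive} proves the positive statements. Section~\ref{sec:models} shows the two mechanisms of the construction in one complex variable. The algebra $A$ is built in Sections~\ref{sec:lift} and~\ref{sec:completion}. The heart of the paper is the propagation of zeros of Taylor expansions, in Sections~\ref{sec:taylor} and~\ref{sec:prop}, from which Section~\ref{sec:proofs} deduces the theorems.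

\section{Two cases in which zero products lift}\label{sec:positive}

\begin{proof}[Proof of Theorem~\ref{thm:more}(4)]
Given $\varphi\neq\psi$, take $a,b$ as in \eqref{eq:radprod}. Then $(ab)^n=0$ for some $n\geq1$, so $a^nb^n=0$ while $\varphi(a^n)\neq0\neq\psi(b^n)$.
\end{proof}

The second case rests on two standard facts. \emph{Shilov's idempotent theorem:} if $V\subseteq\Sigma(A)$ is clopen, there is $q=q^2\in A$ with $\hat q=1_V$. \emph{Components equal quasi-components in a compact Hausdorff space:} if two points lie in different components, some clopen set contains the first and not the second.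

\begin{lemma}\label{lem:idem}
Let $A$ be an algebra and let $\varphi,\psi$ lie in different components of $\Sigma(A)$. Then there is $q\in A$ with $q(1-q)=0$, $\varphi(q)=1$, $\psi(1-q)=1$, and $\hat q$ constant on each component of $\Sigma(A)$.
\end{lemma}

\begin{proof}
Take a clopen set $V$ with $\varphi\in V$, $\psi\notin V$, and an idempotent $q$ with $\hat q=1_V$. A connected set lies in $V$ or in its complement, so $1_V$ is constant on components.
\end{proof}

\begin{proof}[Proof of \textup{(ii)}$\Rightarrow$\textup{(i)} in Theorem~\ref{thm:more}(3)]
If $\Sigma(A)$ is totally disconnected, its components are points, so Lemma~\ref{lem:idem} applies to all $\varphi\neq\psi$, and the pair $q,1-q$ separates them. Neither regularity nor metrizability is used.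
\end{proof}

A counterexample must therefore have a component with more than one point and a radical with elements that are not nilpotent. Shilov's theorem plays no part in the proof of Theorem~\ref{thm:main}.

\section{Two models in one variable}\label{sec:models}

Zero divisors are excluded most naturally by analyticity: if $fg=0$ and $f(x_0)\neq0$, then $g$ vanishes to infinite order at $x_0$, hence on the whole connected domain. But analyticity also excludes bump functions. The way out is to keep the analytic structure in the radical, where the Gelfand transform does not see it. This requires two things: one must remove characters without losing Taylor coefficients, and the identity theorem must survive in a quantitative form. Each is visible in one variable. All the complex analysis that we use is the following.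

\begin{lemma}\label{lem:disk}
Let $G$ be continuous on $|t|\le R$ and holomorphic on $|t|<R$, with Taylor series $\sum_nc_nt^n$, and let $M(r)=\max_{|t|\le r}|G(t)|$.
\begin{enumerate}
\item[(a)] \textup{(Cauchy)} $|c_n|\le M(r)\,r^{-n}$ for $0<r\le R$.
\item[(b)] \textup{(Schwarz)} If $c_n=0$ for all $n<k$, then $|G(t)|\le M(R)\,(|t|/R)^k$.
\item[(c)] \textup{(Hadamard's three circles theorem, for the geometric mean)} $M(R/2)^2\le M(R/4)\,M(R)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is Cauchy's integral formula, and (b) is the maximum principle for $G(t)/t^k$. For (c), choose $t_0$ with $|t_0|=R/2$ and $|G(t_0)|=M(R/2)$. The map $t\mapsto t_0^2/t$ preserves the annulus $R/4\le|t|\le R$ and exchanges its boundary circles. So $H(t)=G(t)\,G(t_0^2/t)$ is bounded by $M(R/4)M(R)$ on the boundary, hence on the annulus, and $H(t_0)=G(t_0)^2$.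
\end{proof}

\subsection*{Removing characters, keeping coefficients}
The power series $f=\sum_kc_kZ^k$ with $\sum|c_k|<\infty$ form an algebra in which every point of the closed unit disk gives a character. Let $1=\varepsilon_1\ge\varepsilon_2\ge\cdots>0$ tend to $0$, put $w_0=1$ and $w_k=\varepsilon_k^k$, and pass to the larger space of formal series with $\sum|c_k|w_k<\infty$. Since $w_{k+l}=\varepsilon_{k+l}^k\varepsilon_{k+l}^l\le w_kw_l$, this is again an algebra. Now $Z^k$ has norm $w_k$ and $w_k^{1/k}\to0$, so $Z$ is quasinilpotent and $f\mapsto c_0$ is the only character left. Yet each coefficient $c_k$ is still a continuous functional, and the algebra is a subring of $\mathbb C[[Z]]$, so it has no zero divisors.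

An element of the new algebra need not converge anywhere off the origin, but its truncations are under control. Write $f=\sum_k\lambda_k\,w_k^{-1}Z^k$ with $\Lambda=\sum|\lambda_k|<\infty$, and let $F_N$ be the sum of the terms with $k\le N$. Then $F_N$ agrees with $f$ up to order $N$, and for $|z|\le\varepsilon_N$ and $1\le k\le N$ we have $|w_k^{-1}z^k|\le(\varepsilon_N/\varepsilon_k)^k\le1$. Thus \emph{$|F_N|\le\Lambda$ on a disk of radius $\varepsilon_N$}, with a bound independent of $N$ on a disk that shrinks as slowly as we like.

\subsection*{Propagating smallness along a segment}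
Let $\Omega_\delta$ be the union of the closed disks of radius $\delta$ with centers in $[0,1]$. Let $G$ be continuous on $\Omega_\delta$ and holomorphic in the interior, with $|G|\le1$ and a zero of order at least $N+1$ at $0$. How large can $G(1)$ be? By Lemma~\ref{lem:disk}(b), $|G|\le4^{-N}$ on the disk of radius $\delta/4$ about $0$. By (c), $|G|\le4^{-N/2}$ on the disk of radius $\delta/2$ about $0$, and this disk contains the disk of radius $\delta/4$ about the point $\delta/4$. We have moved the center by $\delta/4$ at the price of a square root. After $m=\lceil4/\delta\rceil$ such steps,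
\[|G(1)|\le4^{-N/2^{m}} .\]
Now let $\delta=\delta_N$ depend on $N$. If $\delta_N=8/\log_2N$, then $2^m\le2\sqrt N$ and the bound is $4^{-\sqrt N/2}\to0$: the identity theorem survives in the limit although the domains shrink to the segment. Slow shrinking is needed. The function $G_N(z)=\tanh(\pi z/(4\delta))^{N+1}$ is bounded by $1$ on the strip $|\operatorname{Im}z|\le\delta$, because $|\cosh\zeta|^2-|\sinh\zeta|^2=\cos(2\operatorname{Im}\zeta)$. From $1-\tanh r\le2e^{-2r}$ and Bernoulli's inequality, $G_N(1)\ge1-2(N+1)e^{-\pi/(2\delta)}$, which tends to $1$ if $\delta_N\log N\to0$.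

\subsection*{The plan}
We combine the two models. The origin is replaced by a copy of $K$ inside a polydisk, and $Z^k$ by products of $k$ series that vanish on this copy. In one variable no nonzero series vanishes on a segment, so nothing could be removed. We take one variable for each small Lipschitz function; then the series, restricted to the copy of $K$, give all of $\operatorname{Lip}(K)$, which is regular. An element $b$ of the completion has truncations $F_N$ that agree with $b$ to order $N$ at every point of $K$ and are uniformly bounded on a $\delta_N$-neighborhood of $K$. The condition $\delta_N\to0$ removes the characters off $K$, and slow decay of $\delta_N$ lets the second model run.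

\section{Lifting Lipschitz functions to power series}\label{sec:lift}

Fix a nonempty compact metric space $(K,d)$. Let $L=\operatorname{Lip}(K)$ with the norm $\|f\|_L=\|f\|_\infty+[f]$, where $[f]$ is the least constant with $|f(x)-f(y)|\le[f]\,d(x,y)$. Since $[fg]\le\|f\|_\infty[g]+[f]\,\|g\|_\infty$, the norm is submultiplicative, and $L$ is an algebra with $\|1\|_L=1$. For nonempty $F\subseteq K$ the function $d(\cdot,F)$ lies in $L$, and it vanishes exactly on $F$ if $F$ is closed.

\begin{lemma}\label{lem:chars}
Let $L_0\subseteq L$ be a subalgebra that contains $1$, is closed under complex conjugation, and contains $1/g$ whenever $g\in L_0$ and $\inf|g|>0$. Then every nonzero multiplicative linear functional $\chi$ on $L_0$ is evaluation at a point of $K$. This applies to $L_0=L$.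
\end{lemma}

\begin{proof}
Suppose that for each $x\in K$ some $f_x\in\ker\chi$ has $f_x(x)\neq0$. By compactness finitely many of them, $f_1,\dots,f_r$, have no common zero. Then $g=\sum_if_i\overline{f_i}$ lies in the ideal $\ker\chi$ and $\inf g>0$, so $g$ is invertible in $L_0$ and $1=\chi(g)\chi(1/g)=0$, a contradiction. Hence there is $x$ at which all elements of $\ker\chi$ vanish. Applied to $f-\chi(f)1$, this gives $f(x)=\chi(f)$. Finally, if $g\in L$ and $|g|\ge c>0$, then $|1/g(x)-1/g(y)|\le c^{-2}|g(x)-g(y)|$, so $1/g\in L$.
\end{proof}

\subsection*{The algebra $P$}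
Let $E=\{e\in L:\|e\|_L\le\frac14\}$ and take commuting variables $Z_e$, $e\in E$. For a finitely supported $\alpha\colon E\to\{0,1,2,\dots\}$ put $Z^\alpha=\prod_eZ_e^{\alpha_e}$. Let $P$ be the space of formal series $f=\sum_\alpha c_\alpha Z^\alpha$ with $\|f\|=\sum_\alpha|c_\alpha|<\infty$, multiplied by the rule $Z^\alpha Z^\beta=Z^{\alpha+\beta}$. It is an algebra, and the polynomials in the $Z_e$ are dense in it. For $z\in\mathbb C^E$ let $\|z\|_\infty=\sup_e|z_e|$, and let $\Delta=\{z:\|z\|_\infty\le1\}$. For $z\in\Delta$ the sum $f(z)=\sum_\alpha c_\alpha z^\alpha$ converges absolutely, $f\mapsto f(z)$ is a character of $P$, and $|f(z)|\le\|f\|$.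

Define $\pi\colon P\to L$ by $\pi(\sum_\alpha c_\alpha Z^\alpha)=\sum_\alpha c_\alpha\prod_ee^{\alpha_e}$. Each product has norm at most $1$ in $L$, so $\pi$ is a unital homomorphism with $\|\pi(f)\|_L\le\|f\|$. It is onto: if $0\neq g\in L$, then $e=g/(4\|g\|_L)$ lies in $E$ and $g=\pi(4\|g\|_LZ_e)$. Let $J=\ker\pi$. The copy of $K$ is given by $v(x)=(e(x))_{e\in E}$, which satisfies
\begin{equation}\label{eq:v}
\|v(x)\|_\infty\le\tfrac14,\qquad\|v(x)-v(y)\|_\infty\le\tfrac14\,d(x,y),\qquad\pi(f)(x)=f(v(x)).
\end{equation}
In particular every $h\in J$ vanishes on $v(K)$. The middle inequality is the reason for working with Lipschitz functions. With the ball of radius $\frac14$ in $C(K)$ in place of $E$, any two distinct points would have $\|v(x)-v(y)\|_\infty=\frac12$, and no small steps along $v(K)$ would be possible.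

\subsection*{Slices}
We avoid function theory in infinitely many variables by restricting to complex lines. For $f\in P$, $x\in K$, $u\in\Delta$ define the \emph{slice}
\[f_{x,u}(t)=f(v(x)+tu),\qquad|t|\le\tfrac34 .\]
The point $v(x)+tu$ lies in $\Delta$ by \eqref{eq:v}. Each monomial $Z^\alpha$ gives a polynomial in $t$ bounded by $1$, so $f_{x,u}$ is a uniform limit of polynomials: it is continuous on $|t|\le\frac34$, holomorphic inside, and bounded by $\|f\|$. For $0<r\le\frac34$ let
\[\Delta(x,r)=\{z:\|z-v(x)\|_\infty\le r\}=\{v(x)+tu:|t|\le r,\ u\in\Delta\}.\]
A bound for $f$ on $\Delta(x,r)$ is thus the same as a bound for all slices $f_{x,u}$ on $|t|\le r$. For $h\in J$ the slices vanish at $0$, so Lemma~\ref{lem:disk}(b) gives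
\begin{equation}\label{eq:schwarz}
|h|\le\tfrac43\,r\,\|h\|\quad\text{on }\Delta(x,r)\qquad(h\in J,\ x\in K,\ 0<r\le\tfrac34).
\end{equation}

\begin{remark}\label{rem:P}
In $P$ the identity theorem takes one step. If $f_{x,u}=0$ for one $x$ and all $u$, then $f$ vanishes on $\Delta(x,\frac34)\supseteq\frac12\Delta$. Setting all but finitely many variables equal to $0$, we get a convergent series in finitely many variables that vanishes on a polydisk, so all $c_\alpha$ are $0$. The same fact shows that $P$ is not regular: only $f=0$ vanishes on the closed set of characters $\chi$ with $|\chi(Z_e)|\le\frac12$ for all $e$.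
\end{remark}

\section{The weighted completion}\label{sec:completion}

\subsection*{Chains and weights}
The rate at which the weights may decay depends on the number of small steps needed to cross a component. Compactness makes this number uniform.

\begin{lemma}\label{lem:chain}
For each $\delta>0$ there is an integer $m(\delta)\ge1$ such that any two points $x,y$ in the same component of $K$ are joined by points $x=x_0,x_1,\dots,x_{m(\delta)}=y$ of that component with $d(x_{i-1},x_i)\le\delta$ for all $i$.
\end{lemma}

\begin{proof}
Cover $K$ by open sets $G_1,\dots,G_n$ of diameter at most $\delta$ and put $m(\delta)=n$. Let $C$ be a component. Consider the graph whose vertices are the $G_i$ meeting $C$, with $G_i$ and $G_j$ adjacent if $G_i\cap G_j\cap C\neq\emptyset$. It is connected, for otherwise the vertices split into two classes without edges between them, and the two unions cut $C$ into two disjoint nonempty relatively open sets. For $x,y\in C$ take a path $G_{i_1},\dots,G_{i_r}$ without repeated vertices, with $x\in G_{i_1}$ and $y\in G_{i_r}$; then $r\le n$. Choose $x_j\in G_{i_j}\cap G_{i_{j+1}}\cap C$ for $1\le j<r$,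 and put $x_0=x$ and $x_j=y$ for $r\le j\le n$. For $j\le r$ both $x_{j-1}$ and $x_j$ lie in $G_{i_j}$.
\end{proof}

Choose integers $1=N_1<N_2<\cdots$ with $N_s\ge s^2\,4^{m(3/(4s))}$ for $s\ge2$, and put
\[\varepsilon_k=\tfrac1s\ \text{ for }N_s\le k<N_{s+1},\qquad\delta_k=\tfrac34\varepsilon_k,\qquad m_k=m(\delta_k),\qquad w_k=\varepsilon_k^k,\qquad w_0=1 .\]
Then $\varepsilon_1=1$, the sequence $(\varepsilon_k)$ is nonincreasing with limit $0$, and, as in Section~\ref{sec:models}, $w_{k+l}\le w_kw_l$ and $w_k^{1/k}\to0$. Since $w_1=1$, the sequence $(w_k)$ is nonincreasing. If $N_s\le N<N_{s+1}$ with $s\ge2$, then $\delta_N=3/(4s)$ and $s\,2^{m_N}\le\sqrt{N_s}\le\sqrt N$. Hence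
\begin{equation}\label{eq:slow}
2^{m_N}\le\sqrt N,\qquad1/\varepsilon_N\le\sqrt N\qquad(N\ge N_2).
\end{equation}
For $K=[0,1]$ equally spaced points give $m(\delta)=\lceil1/\delta\rceil$, and one may take $N_s=s^24^{\lceil4s/3\rceil}$ for $s\ge2$; then $\varepsilon_k$ is of order $1/\log k$, the rate found in the second model.

\subsection*{The algebra $A$}
In the first model the unit ball is generated by the elements $w_k^{-1}Z^k$. Here the role of $Z^k$ is played by products of $k$ elements of $J$. For $k\ge0$ let
\[U_k=\{w_k^{-1}g\,h_1\cdots h_k:\ g\in P,\ \|g\|\le1,\ h_i\in J,\ \|h_i\|\le1\},\qquad U=\bigcup_{k\ge0}U_k,\]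
so that $U_0$ is the unit ball of $P$, and for $f\in P$ let
\[p(f)=\inf\Big\{\sum_{i=1}^r|\lambda_i|:\ f=\sum_{i=1}^r\lambda_iy_i,\ r\ge1,\ \lambda_i\in\mathbb C,\ y_i\in U\Big\}.\]
The definition gives at once a principle that we use twice: \emph{if $T$ is a linear map from $P$ to a normed space and $\|Ty\|\le c$ for all $y\in U$, then $\|Tf\|\le c\,p(f)$ for all $f\in P$.}

\begin{lemma}\label{lem:p}
The function $p$ is a seminorm on $P$ with $p(fg)\le p(f)p(g)$, $p(f)\le\|f\|$, and $p(y)\le1$ for $y\in U$. Moreover
\begin{equation}\label{eq:p}
\|\pi(f)\|_L\le p(f)\quad(f\in P),\qquad p(h^k)\le w_k\|h\|^k\quad(h\in J,\ k\ge1),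
\end{equation}
and $p(1)=1$.
\end{lemma}

\begin{proof}
Every $f$ is $\|f\|$ times an element of $U_0$, so $p(f)\le\|f\|$. Adding and scaling representations shows that $p$ is a seminorm, and $y=1\cdot y$ gives $p(y)\le1$ on $U$. Next, $U_kU_l\subseteq U_{k+l}$, because
\[w_k^{-1}g\,h_1\cdots h_k\cdot w_l^{-1}g'h'_1\cdots h'_l=w_{k+l}^{-1}\Big(\frac{w_{k+l}}{w_kw_l}\,gg'\Big)h_1\cdots h_kh'_1\cdots h'_l\]
and the middle factor has norm at most $1$. Multiplying representations of $f$ and $g$ gives $p(fg)\le p(f)p(g)$. We have $\|\pi(y)\|_L\le1$ for $y\in U_0$ and $\pi(y)=0$ for $y\in U_k$, $k\ge1$, so the principle gives the first inequality in \eqref{eq:p}. For $0\neq h\in J$ the element $w_k^{-1}(h/\|h\|)^k$ lies in $U_k$, which gives the second. Finally $1=\|\pi(1)\|_L\le p(1)\le\|1\|=1$.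
\end{proof}

The set $\ker p=\{f:p(f)=0\}$ is an ideal. Let $A$ be the completion of $P/\ker p$ in the norm induced by $p$, written $\|\cdot\|_A$. It is a unital commutative Banach algebra. We write $f$ also for the image of $f\in P$ in $A$; thus $\|f\|_A=p(f)$ and $P$ has dense image. By \eqref{eq:p}, $\pi$ extends to a continuous homomorphism $\bar\pi\colon A\to L$, which is onto.

\begin{proposition}\label{prop:spectrum}
The map $x\mapsto\varphi_x$, $\varphi_x(a)=\bar\pi(a)(x)$, is a homeomorphism of $K$ onto $\Sigma(A)$. With this identification $\hat a=\bar\pi(a)$, $\{\hat a:a\in A\}=L$ and $\operatorname{Rad}(A)=\ker\bar\pi$, and $A$ is regular.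
\end{proposition}

\begin{proof}
Each $\varphi_x$ is a character. Conversely, let $\chi\in\Sigma(A)$. For $h\in J$ we have $|\chi(h)|^k=|\chi(h^k)|\le p(h^k)\le w_k\|h\|^k$ for all $k$, and $w_k^{1/k}\to0$ gives $\chi(h)=0$. So $\chi|_P$ induces a multiplicative functional on $P/J\cong L$, nonzero since $\chi(1)=1$, and by Lemma~\ref{lem:chars} it is evaluation at some $x\in K$. Thus $\chi=\varphi_x$ on $P$, and on $A$ by density. The map $x\mapsto\varphi_x$ is continuous because each $\bar\pi(a)$ is continuous, and injective because $L$ separates points. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism. The statements about $\hat a$ and $\operatorname{Rad}(A)$ follow. If $F\subseteq K$ is closed and $x\notin F$, take $a$ with $\hat a=d(\cdot,F)$, or $a=1$ if $F=\emptyset$.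
\end{proof}

\section{Taylor homomorphisms}\label{sec:taylor}

Evaluation at a point of $\Delta\setminus v(K)$ does not extend to $A$, so an element of $A$ is no longer a function on $\Delta$. What does extend is the Taylor expansion of a slice, because the large elements $y\in U_k$ vanish to order $k$ on $v(K)$ and only $k\le n$ affects the $n$th coefficient. For $f\in P$, $x\in K$, $u\in\Delta$ write
\[f_{x,u}(t)=\sum_{n\ge0}\theta_n^{x,u}(f)\,t^n .\]

\begin{lemma}\label{lem:theta}
Let $x\in K$, $u\in\Delta$, $n\ge0$. Then $\theta^{x,u}_n(y)=0$ for $y\in U_k$ with $k>n$, and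
\begin{equation}\label{eq:theta}
|\theta^{x,u}_n(f)|\le(\tfrac43)^n\,w_n^{-1}\,p(f)\qquad(f\in P).
\end{equation}
Consequently $\theta_n^{x,u}$ extends to a continuous linear functional on $A$ with the same bound, and $\theta^{x,u}(a)=\sum_n\theta_n^{x,u}(a)t^n$ defines a unital homomorphism $\theta^{x,u}\colon A\to\mathbb C[[t]]$ with $\theta_0^{x,u}(a)=\hat a(x)$.
\end{lemma}

\begin{proof}
Let $y=w_k^{-1}g\,h_1\cdots h_k\in U_k$. Its slice is the product of $w_k^{-1}$ and the slices of $g,h_1,\dots,h_k$. All of these are bounded by $1$, and those of the $h_i$ vanish at $0$. So $y_{x,u}$ vanishes to order at least $k$ at $0$, which is the first claim, and is bounded by $w_k^{-1}$ on $|t|\le\frac34$. For $k\le n$, Lemma~\ref{lem:disk}(a) gives $|\theta_n^{x,u}(y)|\le(\frac43)^nw_k^{-1}\le(\frac43)^nw_n^{-1}$. The principle stated before Lemma~\ref{lem:p} gives \eqref{eq:theta}, and the extension to $A$ follows. The identities $\theta_n^{x,u}(ab)=\sum_{i=0}^n\theta_i^{x,u}(a)\theta_{n-i}^{x,u}(b)$ and $\theta^{x,u}_0(a)=\hat a(x)$ hold on $P$, since $(fg)_{x,u}=f_{x,u}g_{x,u}$ and $f_{x,u}(0)=\pi(f)(x)$, and both sides are continuous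 on $A$.
\end{proof}

By \eqref{eq:theta} and Remark~\ref{rem:P}, $p(f)=0$ forces $f=0$, so $P$ embeds in $A$; this will not be needed.

\begin{example}\label{ex:tents}
Let $K=[0,1]$, $e(x)=\frac18\max(0,\frac12-x)$ and $e'(x)=\frac18\max(0,x-\frac12)$. Both have norm $\frac1{16}+\frac18\le\frac14$, so $e,e'\in E$, and $ee'=0$. Thus $a=Z_e$, $b=Z_{e'}$ satisfy \eqref{eq:radprod} for $\varphi_0$ and $\varphi_1$, and $h=ab\in J$ has $\|h\|=1$. Let $u_{e'}=1$ and all other coordinates of $u$ be $0$. Then $\theta^{0,u}(a)=\frac1{16}$ and $\theta^{0,u}(b)=t$, although $\hat b=e'$ vanishes near $0$. Hence $\theta^{0,u}(h^k)=(t/16)^k$, and \eqref{eq:p} and \eqref{eq:theta} give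
\[(\tfrac3{64})^kw_k\le\|h^k\|_A\le w_k .\]
So $ab$ is quasinilpotent but not nilpotent, and the trick that proved Theorem~\ref{thm:more}(4) fails for this pair. A cleverer choice of $b$ could still succeed if some $b\in A$ had $\hat b(1)\neq0$ and all expansions $\theta^{0,u}(b)$ equal to $0$. The next section excludes this.
\end{example}

\section{Propagation of zeros along components}\label{sec:prop}

\begin{proposition}\label{prop:prop}
Let $x_0,x_1$ lie in the same component of $K$, and let $b\in A$ satisfy $\theta^{x_0,u}(b)=0$ for all $u\in\Delta$. Then $\theta^{x_1,u}(b)=0$ for all $u\in\Delta$. In particular $\hat b(x_1)=0$.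
\end{proposition}

All directions $u$ are needed in the hypothesis: to move the center from $v(x)$ to $v(x')$ we must know smallness on a full ball about $v(x)$, not on one line.

\begin{proof}
\emph{Expansion of $b$.} Put $f_0=0$ and choose $f_j\in P$ with $\|b-f_j\|_A\le2^{-j}$ for $j\ge1$. Then $\sum_jp(f_{j+1}-f_j)<\infty$. Write each $f_{j+1}-f_j$ as a finite combination of elements of $U$ whose coefficients have absolute sum at most $p(f_{j+1}-f_j)+2^{-j}$, and list all terms in order, as $\lambda_iy_i$ with $y_i\in U_{k_i}$. Then $\Lambda=\sum_i|\lambda_i|<\infty$. Since $\|y_i\|_A\le1$, the series $\sum_i\lambda_iy_i$ converges absolutely in $A$, and the $f_j$ are among its partial sums, so $b=\sum_i\lambda_iy_i$.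

\emph{Truncation.} For $N\ge1$ let $F_N=\sum_{i:\,k_i\le N}\lambda_iy_i$. For these $i$ we have $\|y_i\|\le w_{k_i}^{-1}\le w_N^{-1}$, so the series converges in $P$, and $F_N$ is a function on $\Delta$. The functional $\theta_n^{x,u}$ is continuous on $A$, and on $P$ since $p\le\|\cdot\|$, and it kills $y_i$ when $k_i>N\ge n$. Therefore
\begin{equation}\label{eq:agree}
\theta_n^{x,u}(b)=\sum_{i:\,k_i\le N}\lambda_i\theta_n^{x,u}(y_i)=\theta_n^{x,u}(F_N)\qquad(n\le N,\ x\in K,\ u\in\Delta).
\end{equation}

\emph{Uniform bound near $v(K)$.} The norm $\|F_N\|$ may be as large as $\Lambda/w_N$, which is useless; close to $v(K)$ the smallness of the factors $h_i$ compensates for the weight. Let $x\in K$ and $z\in\Delta(x,\delta_N)$. By \eqref{eq:schwarz}, $|h(z)|\le\frac43\delta_N=\varepsilon_N$ for $h\in J$ with $\|h\|\le1$, and $|g(z)|\le\|g\|$ for $g\in P$. So for $y\in U_k$ with $1\le k\le N$ we get $|y(z)|\le w_k^{-1}\varepsilon_N^k=(\varepsilon_N/\varepsilon_k)^k\le1$, and $|y(z)|\le1$ also for $y\in U_0$. Evaluation at $z$ is continuous on $P$, hence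
\begin{equation}\label{eq:bound}
|F_N|\le\Lambda\quad\text{on }\Delta(x,\delta_N)\text{ for every }x\in K.
\end{equation}

\emph{Start.} By the hypothesis and \eqref{eq:agree}, each slice $(F_N)_{x_0,u}$ vanishes to order at least $N+1$ at $0$. By \eqref{eq:bound} and Lemma~\ref{lem:disk}(b) with $R=\delta_N$, it is bounded by $\Lambda4^{-N-1}$ on $|t|\le\delta_N/4$. Hence $|F_N|\le\Lambda4^{-N}$ on $\Delta(x_0,\delta_N/4)$.

\emph{Step.} Suppose that $|F_N|\le\Lambda\tau$ on $\Delta(x,\delta_N/4)$ with $\tau>0$, and that $d(x,x')\le\delta_N$. Lemma~\ref{lem:disk}(c) with $R=\delta_N$, applied to each slice $(F_N)_{x,u}$ together with \eqref{eq:bound}, gives $|F_N|\le(\Lambda\tau\cdot\Lambda)^{1/2}=\Lambda\tau^{1/2}$ on $\Delta(x,\delta_N/2)$. By \eqref{eq:v}, $\|v(x)-v(x')\|_\infty\le\delta_N/4$, so $\Delta(x',\delta_N/4)\subseteq\Delta(x,\delta_N/2)$. Thus $|F_N|\le\Lambda\tau^{1/2}$ on $\Delta(x',\delta_N/4)$.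

\emph{Conclusion.} By Lemma~\ref{lem:chain} there is a chain of $m_N$ steps of length at most $\delta_N$ from $x_0$ to $x_1$. Applying the step $m_N$ times, and then \eqref{eq:slow}, we get for $N\ge N_2$
\[|F_N|\le\Lambda\,4^{-N/2^{m_N}}\le\Lambda\,4^{-\sqrt N}\quad\text{on }\Delta(x_1,\delta_N/4).\]
Fix $n\ge0$ and $u\in\Delta$, and let $N\ge\max(n,N_2)$. By \eqref{eq:agree}, Lemma~\ref{lem:disk}(a) with $r=\delta_N/4$, and $4/\delta_N=16/(3\varepsilon_N)\le16\sqrt N/3$,
\[|\theta_n^{x_1,u}(b)|=|\theta_n^{x_1,u}(F_N)|\le\Lambda\,4^{-\sqrt N}\Big(\frac{16\sqrt N}3\Big)^n .\]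
The left side does not depend on $N$, and the right side tends to $0$ as $N\to\infty$. So $\theta_n^{x_1,u}(b)=0$, and $n=0$ gives $\hat b(x_1)=0$.
\end{proof}

\begin{remark}
Connectedness enters only through Lemma~\ref{lem:chain}, and chains are needed at every scale $\delta_N\to0$. The proposition fails whenever $x_0,x_1$ lie in different components. Take $q$ from Lemma~\ref{lem:idem} with $\hat q(x_0)=1$ and $\hat q(x_1)=0$, and let $b=1-q$. Then $\theta^{x_0,u}(q)\theta^{x_0,u}(b)=0$ and $\theta^{x_0,u}(q)\neq0$, so $\theta^{x_0,u}(b)=0$ for all $u$, while $\hat b(x_1)=1$.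
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

Recall that $\mathbb C[[t]]$ is an integral domain, since the lowest-order terms of two nonzero series multiply to a nonzero term.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:spectrum} gives everything except the last assertion. Let $ab=0$, let $C$ be a component, and suppose that $\hat a(x_0)\neq0$ for some $x_0\in C$. For every $u\in\Delta$ the series $\theta^{x_0,u}(a)$ has constant term $\hat a(x_0)$, so it is nonzero, and $\theta^{x_0,u}(a)\,\theta^{x_0,u}(b)=\theta^{x_0,u}(ab)=0$. Hence $\theta^{x_0,u}(b)=0$ for all $u\in\Delta$, and Proposition~\ref{prop:prop} gives $\hat b=0$ on $C$.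
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(1)]
Since $A$ is regular, $\operatorname{Reg}(A)=A$. Let $D$ be the set of $a\in A$ such that $\hat a$ is constant on each component. It is a subalgebra containing $1$ and $\operatorname{Rad}(A)$, and it is closed, being the intersection of the kernels of $\varphi_x-\varphi_y$ over $x,y$ in a common component. We show that $D$ contains every closed spectrally separable subalgebra $S\ni1$ and is itself spectrally separable; then $\operatorname{Sep}(A)=D$.

Let $x,y$ lie in one component $C$. The restrictions $\varphi_x|_S$ and $\varphi_y|_S$ are characters of $S$. If they were different, there would be $a,b\in S$ with $ab=0$ and $\hat a(x)\neq0\neq\hat b(y)$, contrary to Theorem~\ref{thm:main}. So $\hat a(x)=\hat a(y)$ for all $a\in S$, and $S\subseteq D$.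

To test $D$ we must first find its characters, since a subalgebra may have characters that are not restrictions. Let $\chi\in\Sigma(D)$. For $a\in\operatorname{Rad}(A)$ we have $|\chi(a)|\le\|a^n\|_A^{1/n}\to0$. Let $L_0$ be the set of $f\in L$ that are constant on components. Then $D=\bar\pi^{-1}(L_0)$ and $\bar\pi$ is onto with kernel $\operatorname{Rad}(A)$, so $\chi$ induces a nonzero multiplicative functional on $D/\operatorname{Rad}(A)\cong L_0$. Conjugates and reciprocals of functions constant on components are constant on components, so Lemma~\ref{lem:chars} applies and $\chi=\varphi_x|_D$ for some $x\in K$. Two distinct characters of $D$ are therefore of the form $\varphi_x|_D\neq\varphi_y|_D$, and then $x,y$ lie in different components. The element $q$ of Lemma~\ref{lem:idem} lies in $D$, and the pair $q,1-q$ separates the two characters.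

If $K$ is connected, then $a\in D$ if and only if $\hat a$ is a constant $c$, that is, $a-c1\in\operatorname{Rad}(A)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(2)]
The algebra $A$ may have elements that no Taylor homomorphism detects, so we divide them out. Fix $x_0\in K$ and let
\[I=\{a\in A:\theta^{x_0,u}(a)=0\text{ for all }u\in\Delta\}.\]
It is an ideal, as an intersection of kernels of homomorphisms, and it is closed because each $\theta_n^{x_0,u}$ is continuous. Since $K$ is connected, Proposition~\ref{prop:prop} gives $I\subseteq\operatorname{Rad}(A)$; in particular $1\notin I$. Let $A'=A/I$ with quotient map $Q$. Every character of $A$ vanishes on $I$, so $\chi'\mapsto\chi'\circ Q$ is a bijection of $\Sigma(A')$ onto $\Sigma(A)$ that carries the transform of $Qa$ to $\hat a$. Both topologies are defined by these transforms, so $\Sigma(A')\cong K$, the transforms of $A'$ form $\operatorname{Lip}(K)$, and $A'$ is regular.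

Let $ab\in I$. For each $u$ one of $\theta^{x_0,u}(a)$, $\theta^{x_0,u}(b)$ is zero, and we must show that it can be taken to be the same one for all $u$. Suppose that $a,b\notin I$, and choose $u',u''\in\Delta$ and $n,l$ with $\theta_n^{x_0,u'}(a)\neq0\neq\theta_l^{x_0,u''}(b)$. For $\sigma\in[0,1]$ put $u(\sigma)=(1-\sigma)u'+\sigma u''$, which lies in the convex set $\Delta$. We claim that for $c\in A$ and $j\ge0$ the function $\sigma\mapsto\theta_j^{x_0,u(\sigma)}(c)$ is a polynomial of degree at most $j$. For $c=Z^\alpha$ the slice is $\prod_e(e(x_0)+t\,u(\sigma)_e)^{\alpha_e}$; the coefficient of $t^j$ is a linear combination of products of $j$ coordinates $u(\sigma)_e$, each of degree at most $1$ in $\sigma$. By linearity the claim holds for polynomials in the $Z_e$. These are dense in $P$, hence in $A$ because $p\le\|\cdot\|$. The bound \eqref{eq:theta} does not depend on $u$, so convergence in $A$ gives uniform convergence in $\sigma$, and the polynomials of degree at most $j$ form a finite-dimensional, hence closed, subspace of $C[0,1]$. This proves the claim.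

The polynomials $\sigma\mapsto\theta_n^{x_0,u(\sigma)}(a)$ and $\sigma\mapsto\theta_l^{x_0,u(\sigma)}(b)$ are nonzero at $\sigma=0$ and $\sigma=1$ respectively, so each has finitely many roots, and some $\sigma\in[0,1]$ is a root of neither. For $u=u(\sigma)$ the series $\theta^{x_0,u}(a)$ and $\theta^{x_0,u}(b)$ are nonzero while their product $\theta^{x_0,u}(ab)$ is $0$, which is impossible in $\mathbb C[[t]]$. So $a\in I$ or $b\in I$, and $A'$ is an integral domain.
\end{proof}

\begin{proof}[Proof of \textup{(i)}$\Rightarrow$\textup{(ii)} in Theorem~\ref{thm:more}(3)]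
Let $K$ be compact metrizable and not totally disconnected, so that some component contains points $x\neq y$. Fix a metric defining the topology; this is the only use of metrizability, and it is what makes Theorem~\ref{thm:main} available. The algebra $A$ of that theorem is regular with $\Sigma(A)\cong K$, and it has no elements $a,b$ with $ab=0$ and $\varphi_x(a)\neq0\neq\varphi_y(b)$. So (i) fails.
\end{proof}

Together with Section~\ref{sec:positive}, this completes the proof of Theorem~\ref{thm:more}.

\begin{thebibliography}{1}

\bibitem{source}
\emph{Multiplication operators on Banach modules over spectrally separable algebras},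
\texttt{http://bims.iranjournals.ir/article\_871\_9f5eadc32836600803a25c1fd5936d46.pdf}

\end{thebibliography}
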